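\title{Equivariant compactification for locally pseudocompact groups}

\begin{abstract}
A topological group $G$ is a $V$-group if every Tychonoff $G$-space embeds
equivariantly in a compact Hausdorff $G$-space. We prove that every locally
pseudocompact group is a $V$-group, which answers a question of Antonyan and
Sanchis. More generally, a dense subgroup of a locally compact group $L$ is a
$V$-group as soon as it meets every compact subset of $L$ of positive Haar
measure; the proof averages functions on a $G$-space against the Haar measure
of $L$, although $L$ does not act on the space. In the opposite direction we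
give a condition under which a dense subgroup of a locally compact group is
not a $V$-group, and deduce that a $\sigma$-compact group is a $V$-group if
and only if it is locally compact. In particular, $\mathbb Q$ is not a
$V$-group.
\end{abstract}

\section{Introduction}\label{sec:intro}

All topological groups in this paper are Hausdorff, hence Tychonoff, and $e$
denotes the identity element. Let $G$ be a topological group. A
\emph{$G$-space} is a Tychonoff space $X$ with a continuous action
$G\times X\to X$, $(g,x)\mapsto gx$. An \emph{equivariant embedding} of a
$G$-space $X$ in a $G$-space $Y$ is a topological embedding $j\colon X\to Y$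
with $j(gx)=gj(x)$ for all $g\in G$ and $x\in X$. The group $G$ is a
\emph{$V$-group} if every $G$-space embeds equivariantly in a compact
Hausdorff $G$-space.

For the trivial group this is the statement that every Tychonoff space has a
compactification. For a discrete group $G$ it costs nothing more: each
homeomorphism $x\mapsto gx$ extends to the \v{C}ech--Stone compactification
$\beta X$, and an action of a discrete group by homeomorphisms is continuous.
For a nondiscrete group this argument breaks down. If $Y$ is a compact
$G$-space, then a continuous function on $Y$ changes uniformly little under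
small elements of $G$. So when $\mathbb R$ acts on itself by translations, the
bounded function $\sin(x^2)$ extends to no compact $\mathbb R$-space
containing $\mathbb R$. One has to ask whether the functions that do change
uniformly little are still numerous enough to determine the topology of $X$,
and this is a question about~$G$.

Recall that $G$ is \emph{$\omega$-narrow} if for every neighborhood $V$ of $e$
there is a countable set $E\subset G$ with $G=EV$, and \emph{locally
precompact} if it is a dense topological subgroup of a locally compact group
$L$. The group $L$ is then determined by $G$ (Section~\ref{sec:background})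
and is called the \emph{completion} of $G$. By a theorem of J.~de~Vries, every
locally compact group is a $V$-group; by a theorem of Megrelishvili and Scarr,
every $\omega$-narrow $V$-group is locally precompact. It is therefore natural
to look between local compactness and local precompactness.

A Tychonoff space is \emph{pseudocompact} if every continuous real-valued
function on it is bounded, and a space is \emph{locally pseudocompact} if
every point has a neighborhood whose closure is pseudocompact. Locally
pseudocompact groups are locally precompact (Lemma~\ref{lem:precompact}), but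
they need not be locally compact.

\begin{example}\label{ex:sigma}
Let $L=(\mathbb Z/2\mathbb Z)^{\omega_1}$ and let $G\subset L$ be the subgroup
of elements with countably many nonzero coordinates. Every sequence in $G$
lies in the compact set of elements supported by some countable
$A\subset\omega_1$, so no continuous function on $G$ is unbounded along a
sequence, and $G$ is pseudocompact. It is a proper dense subgroup of $L$, and
a locally compact subgroup of a topological group is closed, so $G$ is not
locally compact.
\end{example}

Antonyan and Sanchis proved that if $G$ is locally pseudocompact, then a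
$G$-space $X$ embeds equivariantly in a compact Hausdorff $G$-space whenever
$X$ is first countable, or a $k_{\mathbb R}$-space (a real function on $X$ is
continuous once its restrictions to compact sets are), or locally
pseudocompact. They asked the following question; see \cite{TG}.

\medskip
\noindent\textbf{Problem} (S.~A.~Antonyan and M.~Sanchis).
\emph{Is every locally pseudocompact group a $V$-group?}
\medskip

In Example~\ref{ex:sigma}, a condition that involves only countably many
coordinates cannot tell $G$ from $L$, and the Haar measure of a compact set is
the limit of the measures of countably many open sets. This suggests that $G$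
should inherit whatever can be proved for $L$ by integration. Against this,
an action of $G$ need not extend to an action of $L$, and there are no compact
neighborhoods in $G$ to integrate over. The first consideration wins.

\begin{theorem}\label{thm:main}
Every locally pseudocompact group is a $V$-group.
\end{theorem}

The property of $G$ that the proof uses is measure-theoretic.

\begin{definition}\label{def:thick}
Let $G$ be a locally precompact group with completion $L$, and let $\rho$ be a
right Haar measure on $L$. The group $G$ is \emph{thick} if every compact set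
$C\subset L\setminus G$ has $\rho(C)=0$; that is, $G$ meets every compact
subset of $L$ of positive Haar measure.
\end{definition}

\begin{theorem}\label{thm:thick}
Every thick locally precompact group is a $V$-group. This properly extends
Theorem~\ref{thm:main}: every locally pseudocompact group is locally
precompact and thick, and there is a precompact metrizable thick group that is
not locally pseudocompact.
\end{theorem}

Here \emph{precompact} means that the completion is compact. A locally compact
group is its own completion and is thick, so Theorem~\ref{thm:thick} contains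
the theorem of de~Vries. Some largeness of $G$ in $L$ is needed, as the
following partial converse shows.

\begin{theorem}\label{thm:converse}
Let $G$ be a dense subgroup of a locally compact group $L$, let $N$ be a
compact normal subgroup of $L$ such that $K=L/N$ is metrizable, and let $H$ be
the image of $G$ in $K$. If $H\subset\bigcup_{n\in\omega}C_n$, where each
$C_n\subset K$ is closed and $HC_n\neq K$, then $G$ is not a $V$-group.
\end{theorem}

Since $k\notin HC$ means exactly that $H\cap Ck^{-1}=\emptyset$, the
hypothesis says that $H$ is covered by countably many closed sets, each of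
which can be moved off $H$ by a right translation. This is opposite to
thickness. Indeed, let $N=\{e\}$ and let $G=H$ be thick. If $C_n$ can be moved
off $G$, then all its compact subsets are null; so for a compact neighborhood
$Q$ of $e$ the Borel set $Q\setminus\bigcup_nC_n$ has positive measure,
contains a compact set of positive measure, and therefore meets $G$.

\begin{corollary}\label{cor:sigma}
A $\sigma$-compact group is a $V$-group if and only if it is locally compact.
A countable group is a $V$-group if and only if it is discrete; in particular,
$\mathbb Q$ is not a $V$-group.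
\end{corollary}

As $\mathbb Q$ is dense in $\mathbb R$, ``locally pseudocompact'' cannot be
weakened to ``locally precompact'' in Theorem~\ref{thm:main}. We do not
determine which locally precompact groups covered by neither
Theorem~\ref{thm:thick} nor Theorem~\ref{thm:converse} are $V$-groups.

Section~\ref{sec:uniform} reduces everything to the existence of uniform
functions. The three assertions of Theorem~\ref{thm:thick} are
Propositions~\ref{prop:average}, \ref{prop:lpthick} and~\ref{prop:circle}, and
the first two give Theorem~\ref{thm:main}. Theorem~\ref{thm:converse} is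
proved in Section~\ref{sec:converse} and Corollary~\ref{cor:sigma} in
Section~\ref{sec:sigma}.

\section{Completions and Haar measure}\label{sec:background}

The \emph{left} and \emph{right uniformities} of a topological group $G$ are
generated by the entourages $\{(x,y):x^{-1}y\in V\}$ and
$\{(x,y):xy^{-1}\in V\}$, where $V$ runs through the neighborhoods of $e$; the
\emph{two-sided uniformity} is generated by their intersections. Every
topological group $G$ is a dense topological subgroup of a group that is
complete in its two-sided uniformity. This group, the \emph{Raikov completion}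
of $G$, is unique up to a topological isomorphism fixing $G$. Locally compact
groups are complete in this sense, so if $G$ is dense in a locally compact
group $L$, then $L$ is the Raikov completion of $G$. We use repeatedly that if
$G$ is dense in $L$, then every open $U\subset G$ has the form
$\widetilde U\cap G$ with $\widetilde U$ open in $L$, and $U$ is dense in
$\widetilde U$.

A \emph{right Haar measure} $\rho$ on a locally compact group $L$ is a regular
Borel measure, finite on compact sets and positive on nonempty open sets, with
$\rho(By)=\rho(B)$ for all Borel sets $B$ and all $y\in L$. It is unique up to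
a positive factor, so Definition~\ref{def:thick} does not depend on the
choice. We need regularity only for Borel sets $B$ with compact closure, where
it says
\[
\rho(B)=\sup\{\rho(Q):Q\subset B\text{ compact}\}
       =\inf\{\rho(O):O\supset B\text{ open}\}.
\]
Let $C_c(L)$ be the space of continuous real functions on $L$ with compact
support.

\begin{lemma}\label{lem:translation}
If $\varphi\in C_c(L)$, then
$\int_L|\varphi(yh^{-1})-\varphi(y)|\,d\rho(y)\to0$ as $h\to e$ in $L$.
\end{lemma}

\begin{proof}
Fix a compact neighborhood $Q$ of $e$. For $h\in Q$ the integrand vanishes off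
the compact set $Q'=(\operatorname{supp}\varphi)Q$. The continuous function
$(y,h)\mapsto\varphi(yh^{-1})-\varphi(y)$ vanishes on $Q'\times\{e\}$, so by
compactness of $Q'$ it is smaller than a given $\varepsilon$ in absolute value
on $Q'\times W$ for some neighborhood $W\subset Q$ of $e$. For $h\in W$ the
integral is at most $\varepsilon\rho(Q')$.
\end{proof}

\section{Uniform functions}\label{sec:uniform}

Let $G$ act continuously on a space $X$. A bounded continuous function
$F\colon X\to\mathbb R$ is \emph{$G$-uniform} if for every $\varepsilon>0$
there is a neighborhood $V$ of $e$ in $G$ such that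
$|F(vx)-F(x)|\le\varepsilon$ for all $v\in V$ and all $x\in X$. Continuity of
the action gives such a $V$ for each single $x$; the point is that $V$ does
not depend on~$x$. The following standard criterion is the equivariant form of
the embedding of a Tychonoff space in a cube.

\begin{lemma}\label{lem:criterion}
A $G$-space $X$ embeds equivariantly in a compact Hausdorff $G$-space if and
only if for every $x_0\in X$ and every open $O\ni x_0$ there is a $G$-uniform
function $F$ on $X$ with $F(x_0)\ne0$ and $F=0$ on $X\setminus O$.
\end{lemma}

\begin{proof}
Let $X\subset Y$ with $Y$ a compact Hausdorff $G$-space, and let $f$ be a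
continuous function on $Y$. The function $(v,y)\mapsto f(vy)-f(y)$ is
continuous and vanishes on $\{e\}\times Y$, so by compactness of $Y$ it is
smaller than $\varepsilon$ in absolute value on $V\times Y$ for some
neighborhood $V$ of $e$. Thus $f|_X$ is $G$-uniform. Given $x_0\in O$, write
$O=\widetilde O\cap X$ with $\widetilde O$ open in $Y$ and take $f$ with
$f(x_0)=1$ and $f=0$ off $\widetilde O$.

Conversely, let $\mathcal A$ be the set of $G$-uniform functions on $X$, with
the supremum norm, and put $(gf)(x)=f(g^{-1}x)$. If $f\in\mathcal A$ and $V$
corresponds to $\varepsilon$, then for $v\in gVg^{-1}$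
\[
|(gf)(vx)-(gf)(x)|=|f((g^{-1}vg)\,g^{-1}x)-f(g^{-1}x)|\le\varepsilon ,
\]
so $gf\in\mathcal A$. Also
$\|gf-g_0f\|=\sup_x|f(g^{-1}g_0x)-f(x)|\le\varepsilon$ when $g^{-1}g_0\in V$,
so $g\mapsto gf$ is norm continuous. Define $j\colon X\to\mathbb R^{\mathcal A}$
by $j(x)_f=f(x)$, and let $Y$ be the closure of $j(X)$, a closed subset of the
compact space $\prod_f[-\|f\|,\|f\|]$. Since $\mathcal A$ separates points
from closed sets, $j$ is an embedding. The formula $(gy)_f=y_{g^{-1}f}$
defines an action of $G$ on $\mathbb R^{\mathcal A}$ by homeomorphisms, and
$j(gx)_f=f(gx)=(g^{-1}f)(x)=(gj(x))_f$. So $j$ is equivariant, and $j(X)$ and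
$Y$ are invariant. The inequality $|y_f-y_{f'}|\le\|f-f'\|$ holds on $j(X)$,
hence on $Y$, and therefore for $y,y_0\in Y$
\[
|(gy)_f-(g_0y_0)_f|\le\|g^{-1}f-g_0^{-1}f\|
  +|y_{g_0^{-1}f}-(y_0)_{g_0^{-1}f}| .
\]
Both terms tend to $0$ as $(g,y)\to(g_0,y_0)$, so the action on $Y$ is
continuous.
\end{proof}

\section{Averaging over a thick group}\label{sec:average}

\subsection*{The case of a flow}
Let $G=\mathbb R$ act on $X$, written $(s,x)\mapsto s\cdot x$, and let
$x_0\in O$. Choose $\delta>0$ and an open $O'\ni x_0$ with
$[-\delta,\delta]\cdot O'\subset O$, choose a continuous $f\colon X\to[0,1]$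
with $f(x_0)=1$ and $f=0$ off $O'$, and put
\[
F(x)=\int_{-\delta}^{\delta}f(s\cdot x)\,ds .
\]
Then $F(x_0)>0$, and $F=0$ off $O$ because $s\cdot x\in O'$ forces
$x\in(-s)\cdot O'\subset O$. Since
$F(h\cdot x)=\int_{-\delta+h}^{\delta+h}f(s\cdot x)\,ds$, we have
$|F(h\cdot x)-F(x)|\le2|h|$ for all $x$: invariance of the measure moves the
translation from $f$, which has no uniformity, to the interval of integration.
Finally, $F$ is continuous at $x_1$ because, by compactness of
$[-\delta,\delta]$, the functions $s\mapsto f(s\cdot x)$ converge uniformly on
$[-\delta,\delta]$ to $s\mapsto f(s\cdot x_1)$ as $x\to x_1$.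

Now let $G$ be merely dense in a locally compact group $L$. Two things are
lost. The integrand $g\mapsto f(gx)$ is defined only on $G$, while the measure
lives on $L$; and small neighborhoods in $G$ are not compact, so the
continuity argument fails. The first loss is harmless, since there is a
canonical Borel extension of the integrand. The second is where thickness
enters.

\subsection*{Extending functions from $G$ to $L$}
For a function $\theta\colon G\to[0,1]$ and $y\in L$ let
\[
\theta^*(y)=\inf\bigl\{\sup\theta(W\cap G): W\text{ open in }L,\ y\in W\bigr\},
\]
the upper limit of $\theta(g)$ as $g\in G$ tends to $y$. The sets $W\cap G$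
are nonempty because $G$ is dense. If $\theta$ is continuous, then
$\theta^*=\theta$ on $G$; if $\theta$ is constant, so is $\theta^*$.

\begin{lemma}\label{lem:star}
Let $G$ be dense in $L$ and let $\theta,\eta\colon G\to[0,1]$.
\begin{enumerate}
\item[(i)] $\theta^*$ is upper semicontinuous, hence Borel.
\item[(ii)] If $W\subset L$ is open, $c\ge0$, and $\theta\le\eta+c$ on
$W\cap G$, then $\theta^*\le\eta^*+c$ on $W$.
\item[(iii)] If $h\in G$ and $\eta(g)=\theta(gh)$ for all $g\in G$, then
$\eta^*(y)=\theta^*(yh)$ for all $y\in L$.
\end{enumerate}
\end{lemma}

\begin{proof}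
(i) If $\theta^*(y)<c$, then $\sup\theta(W\cap G)<c$ for some open $W\ni y$,
and then $\theta^*<c$ on $W$.
(ii) For $y\in W$ the infimum may be taken over open sets $W'$ with
$y\in W'\subset W$, since shrinking a set lowers the supremum, and for these
$\sup\theta(W'\cap G)\le\sup\eta(W'\cap G)+c$.
(iii) Since $Gh=G$, we have $\eta(W\cap G)=\theta(Wh\cap G)$, and $Wh$ runs
through the open neighborhoods of $yh$ as $W$ runs through those of~$y$.
\end{proof}

\begin{proposition}\label{prop:average}
Every thick locally precompact group is a $V$-group.
\end{proposition}

\begin{proof}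
Let $G$ be thick with completion $L$, let $X$ be a $G$-space, $x_0\in X$, and
$O\ni x_0$ open. We construct the function required by
Lemma~\ref{lem:criterion}. By continuity of the action at $(e,x_0)$ there are
an open symmetric neighborhood $V$ of $e$ in $G$ and an open $O'\ni x_0$ with
$VO'\subset O$. Choose a continuous $f\colon X\to[0,1]$ with $f(x_0)=1$ and
$f=0$ off $O'$, an open $\widetilde V\subset L$ with $\widetilde V\cap G=V$,
and $\varphi\in C_c(L)$ with $\varphi\ge0$, $\varphi(e)>0$ and
$\operatorname{supp}\varphi\subset\widetilde V$. For $x\in X$ let
$\theta_x\colon G\to[0,1]$ be given by $\theta_x(g)=f(gx)$, and define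
\[
F(x)=\int_L\theta_x^*(y)\,\varphi(y)\,d\rho(y).
\]
The integral exists by Lemma~\ref{lem:star}(i), and $0\le F\le I$, where
$I=\int_L\varphi\,d\rho$.

\emph{$F$ vanishes off $O$.} Let $x\notin O$. If $g\in V$ and $gx\in O'$, then
$x\in g^{-1}O'\subset VO'\subset O$, which is false. So $\theta_x=0$ on
$V=\widetilde V\cap G$, and by Lemma~\ref{lem:star}(ii) $\theta_x^*=0$ on
$\widetilde V\supset\operatorname{supp}\varphi$.

\emph{$F(x_0)>0$.} The set $\{g\in G:f(gx_0)>1/2\}$ is open in $G$ and
contains $e$, so it equals $B\cap G$ with $B\ni e$ open in $L$. By
Lemma~\ref{lem:star}(ii), $\theta_{x_0}^*\ge1/2$ on $B$, so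
$F(x_0)\ge\frac12\int_B\varphi\,d\rho$. This is positive because $\varphi>0$
on a nonempty open subset of~$B$.

\emph{Uniformity.} Let $x\in X$ and $h\in G$. Since
$\theta_{hx}(g)=f(ghx)=\theta_x(gh)$, Lemma~\ref{lem:star}(iii) and the right
invariance of $\rho$ give
\[
F(hx)=\int_L\theta_x^*(yh)\,\varphi(y)\,d\rho(y)
     =\int_L\theta_x^*(y)\,\varphi(yh^{-1})\,d\rho(y).
\]
Hence $|F(hx)-F(x)|\le\int_L|\varphi(yh^{-1})-\varphi(y)|\,d\rho(y)$. This
bound does not depend on $x$, and it tends to $0$ as $h\to e$ by
Lemma~\ref{lem:translation}.

\emph{Continuity.} Let $x_1\in X$ and $\varepsilon>0$. For each $g\in G$ the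
function $(h,x)\mapsto f(hx)-f(hx_1)$ is continuous on $G\times X$ and
vanishes at $(g,x_1)$. So there are an open set $W_g\ni g$ in $L$ and an open
set $O_g\ni x_1$ in $X$ with $|\theta_x-\theta_{x_1}|\le\varepsilon$ on
$W_g\cap G$ for all $x\in O_g$; by Lemma~\ref{lem:star}(ii),
\[
|\theta_x^*-\theta_{x_1}^*|\le\varepsilon\ \text{ on }W_g\qquad(x\in O_g).
\]
We can intersect only finitely many of the $O_g$, so we need finitely many
$W_g$ that carry almost all of the mass of $\varphi$. The open set
$W=\bigcup_{g\in G}W_g$ contains $G$. Therefore
$\operatorname{supp}\varphi\setminus W$ is a compact set that misses $G$, and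
it is null because $G$ is thick. By inner regularity there is a compact
$Q\subset W\cap\operatorname{supp}\varphi$ with
$\rho((W\cap\operatorname{supp}\varphi)\setminus Q)
\le\varepsilon/\max\varphi$, so that
$\int_{L\setminus Q}\varphi\,d\rho\le\varepsilon$. Cover $Q$ by
$W_{g_1},\dots,W_{g_k}$. For $x\in O_{g_1}\cap\dots\cap O_{g_k}$,
\[
|F(x)-F(x_1)|\le\int_Q|\theta_x^*-\theta_{x_1}^*|\,\varphi\,d\rho
 +\int_{L\setminus Q}\varphi\,d\rho\le\varepsilon I+\varepsilon .
\]
Thus $F$ is $G$-uniform, and Lemma~\ref{lem:criterion} applies.
\end{proof}

If $G\neq L$ is thick, then $G$ is not a Borel subset of $L$, so one cannot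
simply integrate over the set $G$. Indeed, for $y\notin G$ the coset $Gy$ also
meets every compact set of positive measure, so neither $G$ nor $L\setminus G$
contains such a set, and a Borel $G$ would split a compact neighborhood of $e$
into two null sets.

Thickness was used only for the continuity of $F$. Without it, continuity can
fail.

\begin{example}\label{ex:Qfail}
Let $G=\mathbb Q=\{q_0,q_1,\dots\}$ act on $X=\mathbb Q\times(\omega+1)$ by
translation in the first coordinate, where $\omega+1=\omega\cup\{\infty\}$ is
a convergent sequence with its limit. Fix $\varphi\in C_c(\mathbb R)$ with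
$0\le\varphi\le1$ and $I=\int\varphi>0$. Let $b_i\colon\mathbb R\to[0,1]$ be
continuous, equal to $1$ near $q_i$, and zero outside an interval of length
$2^{-i-2}I$. Put $f(x,n)=\max_{i<n}b_i(x)$ (so $f(x,0)=0$) and
$f(x,\infty)=1$. Then $f$ is continuous at $(q_i,\infty)$, because
$f(\cdot,n)=1$ near $q_i$ for all $n>i$. But
$F(x,n)=\int\max_{i<n}b_i(y+x)\,\varphi(y)\,dy\le I/2$, while $F(x,\infty)=I$.
\end{example}

In this example only the method fails, since $X$ embeds in the compact
$\mathbb Q$-space $[-\infty,\infty]\times(\omega+1)$. In
Section~\ref{sec:converse} the same functions become one half of a genuine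
obstruction.

\section{Locally pseudocompact groups are thick}\label{sec:lp}

Throughout this section $G$ is a locally pseudocompact group, $P$ is a
neighborhood of $e$ whose closure $\overline P$ in $G$ is pseudocompact, and
$U=U^{-1}\subset P$ is an open neighborhood of $e$. Pseudocompactness is used
twice: to produce a locally compact completion, and to show that $G$ cannot
avoid a $G_\delta$-set in it.

\begin{lemma}\label{lem:precompact}
The group $G$ is locally precompact.
\end{lemma}

\begin{proof}
We first show that for every neighborhood $V$ of $e$ there is a finite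
$E\subset U$ with $U\subset EV$. If not, choose inductively
$x_n\in U\setminus\bigcup_{i<n}x_iV$ for $n\in\omega$, and let $W=W^{-1}$ be an
open neighborhood of $e$ with $W^4\subset V$. Suppose that some $yW$ meets
$x_nW$ and $x_mW$ with $n<m$, say $yw_1=x_nw_2$ and $yw_3=x_mw_4$ with
$w_i\in W$. Then $x_n^{-1}x_m=w_2w_1^{-1}w_3w_4^{-1}\in V$, contrary to the
choice of $x_m$. So every point of $\overline P$ has a neighborhood that meets
at most one of the open sets $x_nW\cap U\subset\overline P$. Take continuous
$\lambda_n\colon\overline P\to[0,n]$ with $\lambda_n(x_n)=n$ and $\lambda_n=0$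
off $x_nW\cap U$. Then $\sum_n\lambda_n$ is continuous, being locally a single
term, and unbounded on $\overline P$, a contradiction.

Now let $V$ be given, choose $V'$ with $V'^{-1}V'\subset V$, and a finite $E$
with $U\subset EV'$. Then also $U=U^{-1}\subset V'^{-1}E^{-1}$. Two points
$a,b$ of a set $xV'$ satisfy $a^{-1}b\in V$, and two points $a,b$ of a set
$V'^{-1}x$ satisfy $ab^{-1}\in V$. The finitely many intersections
$xV'\cap V'^{-1}x'$ with $x\in E$, $x'\in E^{-1}$ cover $U$ and are small in
both senses. So $U$ is totally bounded in the two-sided uniformity of $G$,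
which is induced by that of the Raikov completion $L$. In a complete uniform
space the closure of a totally bounded set is compact. The closure of $U$ in
$L$ is thus compact, and it contains an open $\widetilde U\ni e$ with
$\widetilde U\cap G=U$. Hence $L$ is locally compact.
\end{proof}

\begin{lemma}\label{lem:gdelta}
If $G$ is a dense subgroup of a topological group $L$, then $G$ meets every
nonempty $G_\delta$-subset of $L$.
\end{lemma}

\begin{proof}
Suppose $E=\bigcap_{n\ge1}O_n\ne\emptyset$ with $O_n$ open in $L$ and
$E\cap G=\emptyset$. Take $x\in E$ and an open $\widetilde U\subset L$ with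
$\widetilde U\cap G=U$. The open set $\widetilde Ux^{-1}$ contains some
$g\in G$. Replacing $E$ by $gE$, which is again a $G_\delta$-set missing $G$,
and $x$ by $gx$, we may assume $x\in\widetilde U$. Choose continuous
$\lambda_n\colon L\to[0,1]$ with $\lambda_n(x)=0$ and $\lambda_n=1$ off $O_n$,
and let $\lambda=\sum_{n\ge1}2^{-n}\lambda_n$. Then $\lambda(x)=0$, and
$\lambda>0$ off $E$, in particular on $G$. So $1/\lambda$ is continuous on
$\overline P$. It is unbounded on $U\subset\overline P$, because $x$ lies in
the closure of $U$ in $L$. This contradicts pseudocompactness.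
\end{proof}

It remains to pass from $G_\delta$-sets to sets of positive measure. If $L$ is
metrizable, points are $G_\delta$-sets and Lemma~\ref{lem:gdelta} gives $G=L$.
In general a compact set of positive measure may have empty interior, but it
is squeezed in measure by countably many open sets, and this makes it
invariant under a $G_\delta$-set of translations.

\begin{lemma}\label{lem:positive}
Let $L$ be a locally compact group. Every compact set $C\subset L$ with
$\rho(C)>0$ contains a nonempty $G_\delta$-subset of $L$.
\end{lemma}

\begin{proof}
First we discard the part of $C$ that carries no measure. Let $C'$ be the set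
of $x\in C$ such that $\rho(W\cap C)>0$ for every open $W\ni x$. It is closed
in $C$. Every compact subset of $C\setminus C'$ is covered by finitely many
open sets $W$ with $\rho(W\cap C)=0$, so $\rho(C\setminus C')=0$ by inner
regularity. Hence $\rho(C')>0$, and $\rho(W\cap C')=\rho(W\cap C)>0$ whenever
$W$ is open and meets $C'$. Replacing $C$ by $C'$, we may assume that every
nonempty relatively open subset of $C$ has positive measure.

By outer regularity there are open sets $O_n\supset C$ with
$\rho(O_n\setminus C)<1/n$ for $n\ge1$, and by compactness of $C$ there are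
open neighborhoods $V_n$ of $e$ with $CV_n\subset O_n$. Let
$E=\bigcap_nV_n$, a $G_\delta$-set containing $e$, and let $v\in E$. Then
$Cv\setminus C\subset O_n\setminus C$ for all $n$, so $\rho(Cv\setminus C)=0$,
and by right invariance $\rho(C\setminus Cv^{-1})=0$. The set
$C\setminus Cv^{-1}$ is relatively open in $C$, so it is empty; that is,
$Cv\subset C$. Thus $CE\subset C$, and for any $x\in C$ the nonempty
$G_\delta$-set $xE$ is contained in~$C$.
\end{proof}

\begin{proposition}\label{prop:lpthick}
Every locally pseudocompact group is locally precompact and thick.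
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:precompact}, $G$ has a locally compact completion $L$. A
compact subset of $L$ of positive measure contains a nonempty $G_\delta$-set
by Lemma~\ref{lem:positive}, and this set meets $G$ by
Lemma~\ref{lem:gdelta}.
\end{proof}

Propositions~\ref{prop:average} and~\ref{prop:lpthick} prove
Theorem~\ref{thm:main}.

\section{A thick subgroup of the circle}\label{sec:circle}

A proper dense subgroup of a metrizable group is never locally pseudocompact,
by Lemma~\ref{lem:gdelta}. It can still be thick. Let
$\mathbb T=\mathbb R/\mathbb Z$, written additively, with normalized Haar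
measure $\mu$. Extend $\{1,\sqrt2\}$ to a basis of $\mathbb R$ over
$\mathbb Q$. The coordinate of $\sqrt2$ is a $\mathbb Q$-linear map of
$\mathbb R$ onto $\mathbb Q$ that vanishes on $\mathbb Q$, so it induces a
surjective homomorphism $\chi\colon\mathbb T\to\mathbb Q$. Its kernel $H$ is a
proper subgroup of countable index that contains the dense subgroup
$\mathbb Q/\mathbb Z$.

\begin{proposition}\label{prop:circle}
The group $H$ is precompact, metrizable and thick, and it is not locally
pseudocompact.
\end{proposition}

\begin{proof}
Since $H$ is a proper dense subgroup of the compact metrizable group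
$\mathbb T$, only thickness remains. Suppose $C\subset\mathbb T\setminus H$ is
compact and $\mu(C)>0$. The idea is that the translates of $C$ by
$\mathbb Q/\mathbb Z$ fill $\mathbb T$ up to a null set, which leaves too
little room for $H$. Let
$A=\mathbb T\setminus\bigcup_{h\in\mathbb Q/\mathbb Z}(C+h)$. This is a Borel
set, and $H\subset A$ because $C\cap H=\emptyset$ and
$\mathbb Q/\mathbb Z\subset H$. Put $\kappa(x)=\mu(A\cap(C+x))$.

The function $\kappa$ is continuous. Given $\varepsilon>0$, take an open
$O\supset C$ with $\mu(O\setminus C)<\varepsilon$. For $x$ near $0$ we have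
$C+x\subset O$, so $\mu((C+x)\setminus C)<\varepsilon$, and since
$\mu(C+x)=\mu(C)$, also $\mu(C\setminus(C+x))<\varepsilon$. Hence
$|\kappa(y+x)-\kappa(y)|\le\mu((C+x)\,\triangle\,C)<2\varepsilon$ for all $y$.

By the definition of $A$, $\kappa$ vanishes on the dense set
$\mathbb Q/\mathbb Z$, so $\kappa=0$. By Fubini's theorem,
\[
0=\int_{\mathbb T}\kappa\,d\mu=\int_A\mu(\{x:y\in C+x\})\,d\mu(y)
 =\int_A\mu(y-C)\,d\mu(y)=\mu(A)\mu(C),
\]
so $\mu(A)=0$. But $\mathbb T$ is a countable union of translates of $H$,
hence of $A$, which contradicts $\mu(\mathbb T)=1$.
\end{proof}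

This completes the proof of Theorem~\ref{thm:thick}.

\section{Groups that are not $V$-groups}\label{sec:converse}

In this section $G,L,N,K,H$ and $C_n$ are as in Theorem~\ref{thm:converse},
and $q\colon L\to K$ is the quotient map, an open continuous homomorphism. The
subgroup $H=q(G)$ is dense in $K$, and so is each right coset $Hk$. The reader
may keep in mind $G=H=\mathbb Q=\{q_0,q_1,\dots\}$, $L=K=\mathbb R$,
$C_n=\{q_n\}$.

\subsection{Bundles of cosets}\label{sub:bundle}
We need a $G$-space with few $G$-uniform functions, so we start from spaces on
which these functions are easy to control. Let $J$ be a Hausdorff space and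
let a right coset $\Gamma_u$ of $H$ in $K$ be given for each $u\in J$. Put
\[
X=\bigcup_{u\in J}\Gamma_u\times\{u\}\subset K\times J,
\qquad g(x,u)=(q(g)x,u).
\]
Since $H\Gamma_u=\Gamma_u$, this is an action of $G$ on the Hausdorff space
$X$, and it is continuous as the restriction of a continuous action on
$K\times J$. The projection $X\to J$ has in general no continuous section.
A $G$-uniform function, however, does not see that the point $e$ is missing
from some fibers.

\begin{lemma}\label{lem:descent}
Let $F$ be a $G$-uniform function on $X$. Then
\[
\overline F(u)=\lim_{y\to e,\ y\in\Gamma_u}F(y,u)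
\]
exists for every $u\in J$, the function $\overline F\colon J\to\mathbb R$ is
continuous, and $\overline F(u)=F(e,u)$ whenever $\Gamma_u=H$.
\end{lemma}

\begin{proof}
Let $\varepsilon>0$. Choose an open neighborhood $\widetilde V$ of $e$ in $L$
with $|F(v\xi)-F(\xi)|\le\varepsilon$ for all $v\in\widetilde V\cap G$ and
$\xi\in X$. The set $A_0=q(\widetilde V)$ is open in $K$, and
$q(\widetilde V\cap G)$ is dense in $A_0$. Let $h\in H\cap A_0$ and
$(y,u)\in X$. Write $h=\lim_iq(v_i)$ with $v_i\in\widetilde V\cap G$. Then
$v_i(y,u)\to(hy,u)$ in $X$, so $|F(hy,u)-F(y,u)|\le\varepsilon$ by continuity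
of $F$. Choose an open neighborhood $A$ of $e$ in $K$ with
$AA^{-1}\subset A_0$. If $y,y'\in\Gamma_u\cap A$, then
$h=y'y^{-1}$ lies in $A_0$, and in $H$ because $\Gamma_u$ is a right coset.
Hence
\begin{equation}\label{eq:osc}
|F(y',u)-F(y,u)|\le\varepsilon\qquad
\text{for all }u\in J\text{ and }y,y'\in\Gamma_u\cap A .
\end{equation}
Fix $u$. As $W$ runs through the neighborhoods of $e$ in $K$, the sets
$F((\Gamma_u\cap W)\times\{u\})$ are nonempty and bounded, are directed
downward, and have arbitrarily small diameters by~\eqref{eq:osc}. So their
closures have exactly one common point, which is the limit $\overline F(u)$,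
and
\begin{equation}\label{eq:osc2}
|\overline F(u)-F(y,u)|\le\varepsilon\qquad
\text{for all }u\in J\text{ and }y\in\Gamma_u\cap A .
\end{equation}
If $\Gamma_u=H$, then $y=e$ is allowed for every $\varepsilon$, so
$\overline F(u)=F(e,u)$.

To prove continuity at $u_0$, pick $y_0\in\Gamma_{u_0}\cap A$ and open sets
$W$ and $B$ with $y_0\in W\subset A$, $u_0\in B$, and
$|F(y,u)-F(y_0,u_0)|\le\varepsilon$ on $X\cap(W\times B)$. For $u\in B$ there
is $y\in\Gamma_u\cap W$ by density, and \eqref{eq:osc2} applied to $(y,u)$ and
to $(y_0,u_0)$ gives $|\overline F(u)-\overline F(u_0)|\le3\varepsilon$.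
\end{proof}

The plan is now forced. We look for $J$ and $(\Gamma_u)$ such that $X$ is
Tychonoff, while some point $p\in J$ cannot be separated from a closed subset
of $J$ by a continuous function. If all fibers were $H$, then $X=H\times J$
would contain a copy of $J$ and could not be Tychonoff. With varying cosets,
continuous functions on $X$ have a freedom that uniform functions lack.

\begin{example}\label{ex:erase}
Let $G=\mathbb Q$, $J=\omega+1$, $\Gamma_j=\mathbb Q$ for $j\in\omega$, and
$\Gamma_\infty=\mathbb Q+\sqrt2$. Put $f(x,j)=\max(0,1-2^j|x|)$ and
$f(x,\infty)=0$. Every $x\in\Gamma_\infty$ is nonzero, so $f(\cdot,j)=0$ near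
$x$ for all large $j$, and $f$ is continuous on $X$. Yet $f(0,j)=1$ for all
$j$, while $\lim_{y\to0}f(y,\infty)=0$. The conclusion of
Lemma~\ref{lem:descent} fails for~$f$.
\end{example}

Example~\ref{ex:Qfail} reaches the constant $1$, over the fiber $\mathbb Q$, as
a limit of finite maxima of bumps. Example~\ref{ex:erase} erases one bump,
over the fiber $\mathbb Q+\sqrt2$, by letting its width tend to $0$. Together
they lead continuously from the constant $1$ to the constant $0$. To erase a
bump we need it in all small widths, so the finite maxima are indexed by
finite sequences of widths, that is, by a tree.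

\subsection{A tree of bump functions}\label{sub:tree}
Some $C_i$ is nonempty; replacing each empty $C_n$ by this $C_i$, we assume
that all $C_n$ are nonempty. Choose $k_n\in K\setminus HC_n$, so that
$Hk_n\cap C_n=\emptyset$ (for $\mathbb Q$ take $k_n=\sqrt2$). Let $d$ be a
compatible metric on $K$, and for $n,j\in\omega$ let
\[
b^n_j(x)=\max\bigl(0,\min(1,\,2-2^jd(x,C_n))\bigr).
\]
This continuous function equals $1$ where $d(x,C_n)\le2^{-j}$ and $0$ where
$d(x,C_n)\ge2^{1-j}$. Let $\Sigma=\omega^{<\omega}$ be the set of finite
sequences in $\omega$ and $S=\omega^\omega$ the set of infinite ones. We write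
$|\sigma|$ for the length of $\sigma\in\Sigma$, $\emptyset$ for the empty
sequence, $\sigma^{\frown}j$ for $\sigma$ followed by $j$, and $s|n$ for the
initial segment of $s\in S$ of length $n$. Put
\[
f_\emptyset=0,\qquad f_\sigma=\max_{i<|\sigma|}b^i_{\sigma(i)}
\quad(\sigma\ne\emptyset).
\]

\begin{lemma}\label{lem:bumps}
\begin{enumerate}
\item[(a)] If $\sigma\in\Sigma$ and $x\in Hk_{|\sigma|}$, there are a
neighborhood $W$ of $x$ in $K$ and $j_0$ such that
$f_{\sigma^{\frown}j}=f_\sigma$ on $W$ for all $j\ge j_0$.
\item[(b)] If $s\in S$ and $x\in H$, there are a neighborhood $W$ of $x$ in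
$K$ and $j_0$ such that $f_{s|j}=1$ on $W$ for all $j\ge j_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $n=|\sigma|$. Since $x\notin C_n$ and $C_n$ is closed,
$\delta=d(x,C_n)>0$. Let $W=\{y:d(y,C_n)>\delta/2\}$ and choose $j_0$ with
$2^{1-j_0}\le\delta/2$. For $j\ge j_0$ we have $b^n_j=0$ on $W$, and
$f_{\sigma^{\frown}j}=\max(f_\sigma,b^n_j)$.
(b) We have $x\in C_i$ for some $i$, and $b^i_{s(i)}=1$ on the ball $W$ of
radius $2^{-s(i)}$ around $x$. Take $j_0=i+1$.
\end{proof}

This lemma is the only place where the sets $C_n$ enter: (a) uses that $C_n$
is closed and $HC_n\neq K$, (b) uses that the $C_n$ cover $H$, and the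
metrizability of $K$ provides the bumps. So the functions $f_\sigma$ are
limits of their children, tend to $1$ along every branch, and are $0$ at the
root. Real numbers cannot do this.

\begin{lemma}\label{lem:tree}
Let $\gamma\colon\Sigma\to\mathbb R$ and $c\in\mathbb R$ satisfy
$\gamma(\sigma)=\lim_j\gamma(\sigma^{\frown}j)$ for all $\sigma\in\Sigma$ and
$\lim_n\gamma(s|n)=c$ for all $s\in S$. Then $\gamma(\emptyset)=c$.
\end{lemma}

\begin{proof}
Suppose $|\gamma(\emptyset)-c|>\varepsilon>0$. If
$|\gamma(\sigma)-c|>\varepsilon$, then
$|\gamma(\sigma^{\frown}j)-c|>\varepsilon$ for large $j$. By induction there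
is $s\in S$ with $|\gamma(s|n)-c|>\varepsilon$ for all $n$, a contradiction.
\end{proof}

\subsection{The space $J$}\label{sub:J}
One is tempted to take $J=\Sigma\cup S$ with a topology in which
$\sigma^{\frown}j\to\sigma$ and $s|n\to s$, and to use the function
$(x,\sigma)\mapsto f_\sigma(x)$ on $X$. This function is not continuous at any
point $(x,\emptyset)$. An open set $B\ni\emptyset$ contains almost all
children of each of its nodes, hence all $s|n$ for some $s\in S$; and any open
$W\ni x$ contains a point of $H$, near which $f_{s|n}=1$ for large $n$ by
Lemma~\ref{lem:bumps}(b). The trouble is that a node $\sigma$ plays several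
roles at once: it is a limit of its children, a term of the sequence
converging to its parent, and a term of many branches.

We therefore let different points play the different roles, far apart in the
topology but indistinguishable by continuous functions. The device is a
\emph{plank}: an uncountable family of columns of isolated points, one point
at each height $m\in\omega$, together with a point $*$ at each height to which
the row of that height converges along cofinite sets. A continuous function
agrees on a row with its value at $*$ except in countably many columns, so all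
but countably many columns carry the same sequence of values. Each node gets a
plank, and each limit relation is imposed by uncountably many new points, the
\emph{tops}, each using its own columns.

One tree links two closed sets, whereas Lemma~\ref{lem:criterion} concerns a
point and a closed set. So we chain trees numbered $r=0,1,2,\dots$, letting
the branches of tree $r+1$ converge to the root of tree $r$, and add a point
$p$ at the end of the chain.

Let $\Pi=\omega\times\Sigma$, a countable set whose elements $\pi=(r,\sigma)$
are called \emph{planks}; $r$ is the \emph{stage} of $\pi$. Let $\mathcal T$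
be the set of symbols $a(r,\sigma,\alpha)$ and $z(r,s,\alpha)$ with
$r\in\omega$, $\sigma\in\Sigma$, $s\in S$, $\alpha<\omega_1$, called
\emph{tops}. To each top $t$ we assign a \emph{home} plank $\pi_\infty(t)$ and
a sequence of planks $\pi_j(t)$, $j\in\omega$:
\[
\begin{array}{lll}
t=a(r,\sigma,\alpha):&\pi_\infty(t)=(r,\sigma),&
   \pi_j(t)=(r,\sigma^{\frown}j);\\[2pt]
t=z(r,s,\alpha):&\pi_\infty(t)=(r,\emptyset),&\pi_j(t)=(r+1,s|j).
\end{array}
\]
For $\pi\in\Pi$ let $D_\pi$ be the set of tops $t$ with $\pi=\pi_j(t)$ for
some $j\in\omega\cup\{\infty\}$; these index the columns of $\pi$. The points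
of $J$ are
\begin{itemize}
\item the \emph{cells} $(\pi,t,m)$ with $\pi\in\Pi$, $t\in D_\pi$,
$m\in\omega$;
\item the \emph{row ends} $(\pi,*,m)$ with $\pi\in\Pi$, $m\in\omega$;
\item the tops $t\in\mathcal T$;
\item one further point $p$.
\end{itemize}
We extend the notation by letting $\pi_\infty(u)=\pi$ for a cell or row end
$u$ with first coordinate $\pi$, and call $m$ its \emph{height}. The
\emph{stage} of a point $u\ne p$ is the stage of $\pi_\infty(u)$. The basic
neighborhoods are as follows, with $M\in\omega$ and $E\subset\mathcal T$
finite (see Figure~\ref{fig:top}).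
\begin{enumerate}
\item[(N1)] A cell $u$: the set $\{u\}$.
\item[(N2)] A row end $(\pi,*,m)$: the sets
$R_E(\pi,m)=\{(\pi,*,m)\}\cup\{(\pi,t,m):t\in D_\pi\setminus E\}$.
\item[(N3)] A top $t$: the sets
$N_M(t)=\{t\}\cup\{(\pi_j(t),t,m):M\le j\le\infty,\ M\le m<\infty\}$.
\item[(N4)] The point $p$: the sets
$O_M=\{p\}\cup\{u\ne p:u\text{ has stage}\ge M\}$.
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \x/\j in {0/\infty,2.8/0,4.8/1,6.8/2,8.8/3}{
  \draw[gray] (\x,0) rectangle (\x+1.4,2.4);
  \node[below] at (\x+0.7,0) {$\pi_{\j}(t)$};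
  \foreach \m in {0,...,4}{
    \draw[fill=white] (\x+0.5,0.25+0.45*\m) circle (1.8pt);
    \fill[gray] (\x+1.34,0.19+0.45*\m) rectangle ++(0.12,0.12);}}
\foreach \x in {0,6.8,8.8}{
  \foreach \m in {2,3,4}{\fill (\x+0.5,0.25+0.45*\m) circle (1.8pt);}
  \draw[dashed] (\x+0.5,2.4) -- (5.3,3.3);}
\fill (5.3,3.3) circle (2.2pt) node[above] {$t$};
\node at (10.8,1.2) {$\cdots$};
\end{tikzpicture}
\caption{The basic neighborhood $N_2(t)$ of a top $t$ in $J$. Each box is a
plank $\pi$. The circles are the cells $(\pi,t,m)$, $m=0,1,2,\dots$ upward, of
the column indexed by $t$; the squares are the row ends $(\pi,*,m)$. The set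
$N_2(t)$ consists of $t$ and the black cells: those of height $m\ge2$ in the
home plank $\pi_\infty(t)$ and in the planks $\pi_j(t)$ with $j\ge2$.}
\label{fig:top}
\end{figure}

The basic neighborhoods of each point are directed downward. A set of type
(N2) or (N3) consists of its center and cells, so it contains a basic
neighborhood of each of its points. Every basic neighborhood of a point
$u\ne p$ of stage $r$ consists of points of stage $r$ or $r+1$; so $O_M$ also
contains a basic neighborhood of each of its points. Hence these sets are a
base of open sets for a topology on~$J$.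

\begin{lemma}\label{lem:clopen}
Every basic set of type \emph{(N1)--(N3)} is closed, and $J$ is Hausdorff.
\end{lemma}

\begin{proof}
Let $B$ be such a set and $u\notin B$. We find a neighborhood of $u$ that
misses $B$. If $u$ is a cell, take $\{u\}$.

Let $u=(\pi,*,m)$. If $B$ is of type (N2), it belongs to a different pair
$(\pi',m')$, since it does not contain $u$, and $R_\emptyset(\pi,m)$ misses
$B$. Otherwise $B$ contains no row end and all cells of $B$ have the same
middle coordinate $t$, so $R_{\{t\}}(\pi,m)$ misses $B$.

Let $u=t'$ be a top. If $B$ is of type (N1) or (N2), it contains no top and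
all its points have the same height $m$, so $N_{m+1}(t')$ misses $B$. If
$B=N_M(t)$, then $t\ne t'$, and $N_0(t')$ misses $B$ because their cells have
different middle coordinates.

Let $u=p$. The stages of the points of $B$ are bounded, so $O_M$ misses $B$
for large~$M$.

Finally, let $u\neq u'$ in $J$ with $u\ne p$. The basic neighborhoods of $u$
have intersection $\{u\}$, so one of them, say $B$, omits $u'$, and $B$ and
$J\setminus B$ are disjoint open sets.
\end{proof}

\begin{lemma}\label{lem:rigid}
Let $g\colon J\to\mathbb R$ be continuous. If $g=0$ on $J\setminus O_1$, then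
$g(p)=0$.
\end{lemma}

\begin{proof}
Fix $\pi$ and $m$. By (N2), for each $k\ge1$ we have
$|g(\pi,t,m)-g(\pi,*,m)|<1/k$ for all but finitely many $t\in D_\pi$. So
$g(\pi,t,m)=g(\pi,*,m)$ for all but countably many $t\in D_\pi$. Since
$\Pi\times\omega$ is countable, there is a countable set
$\mathcal E\subset\mathcal T$ such that
\begin{equation}\label{eq:rows}
g(\pi,t,m)=g(\pi,*,m)\qquad
\text{for all }\pi\in\Pi,\ m\in\omega,\ t\in D_\pi\setminus\mathcal E .
\end{equation}
Let $t\notin\mathcal E$ be a top. The cells $(\pi_\infty(t),t,m)$ converge to
$t$ as $m\to\infty$, so \eqref{eq:rows} gives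
$g(t)=\lim_mg(\pi_\infty(t),*,m)$. Every plank $(r,\sigma)$ is the home of the
uncountably many tops $a(r,\sigma,\alpha)$, one of which is not in
$\mathcal E$. Hence
\[
g^*(\pi)=\lim_{m\to\infty}g(\pi,*,m)
\]
exists for every $\pi\in\Pi$, and $g(t)=g^*(\pi_\infty(t))$ for
$t\notin\mathcal E$. Moreover, given $\varepsilon>0$ there is $M$ with
$|g-g(t)|\le\varepsilon$ on $N_M(t)$; by \eqref{eq:rows},
$|g(\pi_j(t),*,m)-g(t)|\le\varepsilon$ for $j,m\ge M$, and letting
$m\to\infty$ we get $|g^*(\pi_j(t))-g(t)|\le\varepsilon$ for $j\ge M$. Thus
\[
g^*(\pi_\infty(t))=\lim_{j\to\infty}g^*(\pi_j(t))\qquad(t\notin\mathcal E).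
\]
For given $r,\sigma,s$ choose $\alpha$ with $a(r+1,\sigma,\alpha)$ and
$z(r,s,\alpha)$ outside $\mathcal E$. We obtain, for all $\sigma\in\Sigma$ and
$s\in S$,
\[
g^*(r+1,\sigma)=\lim_jg^*(r+1,\sigma^{\frown}j),\qquad
\lim_jg^*(r+1,s|j)=g^*(r,\emptyset).
\]
Lemma~\ref{lem:tree} gives $g^*(r+1,\emptyset)=g^*(r,\emptyset)$ for all $r$.
The row ends of the plank $(0,\emptyset)$ have stage $0$, so $g$ vanishes on
them and $g^*(r,\emptyset)=0$ for all $r$. Given $\varepsilon>0$, take $M$
with $|g-g(p)|\le\varepsilon$ on $O_M$. As $O_M$ contains all row ends of the
plank $(M,\emptyset)$, we get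
$|g(p)|=|g^*(M,\emptyset)-g(p)|\le\varepsilon$.
\end{proof}

\subsection{The $G$-space}\label{sub:X}
Following Lemma~\ref{lem:bumps}, put $\Gamma_u=Hk_{|\sigma|}$ if
$u=a(r,\sigma,\alpha)$ and $\Gamma_u=H$ for all other $u\in J$, and let
$X\subset K\times J$ be the space of Section~\ref{sub:bundle}.

\begin{lemma}\label{lem:tych}
The space $X$ is Tychonoff.
\end{lemma}

\begin{proof}
It is Hausdorff. Let $(x,u_0)\in X$, let $W\ni x$ be open in $K$, let $B$ be a
basic neighborhood of $u_0$, and fix a continuous $w\colon K\to[0,1]$ with
$w(x)=1$ and $w=0$ off $W$. We need a continuous function on $X$ that is $1$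
at $(x,u_0)$ and $0$ off $W\times B$. If $u_0\ne p$, then $B$ is clopen by
Lemma~\ref{lem:clopen}, and $(y,u)\mapsto w(y)1_B(u)$ serves.

Let $u_0=p$ and $B=O_r$. By Lemma~\ref{lem:rigid} no function of $u$ alone
will do. We pass from $1$ to $0$ inside the tree of stage $r$, using the
functions $f_\sigma$. For a plank $\pi=(r',\sigma)$ define a continuous
$\psi_\pi\colon K\to[0,1]$ by
\[
\psi_\pi=1\ \text{ if }r'<r,\qquad
\psi_\pi=f_\sigma\ \text{ if }r'=r,\qquad
\psi_\pi=0\ \text{ if }r'>r,
\]
and define $\Psi\colon X\to[0,1]$ by $\Psi(y,u)=\psi_{\pi_\infty(u)}(y)$ for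
$u\ne p$ and $\Psi(y,p)=0$. We check continuity at each $(x',u')\in X$.

If $u'$ is a cell or a row end with first coordinate $\pi$, then
$\Psi(y,u)=\psi_\pi(y)$ on $X\cap(K\times B')$ for any basic neighborhood $B'$
of $u'$. If $u'=p$, then $\Psi=0$ on $X\cap(K\times O_{r+1})$. Let $u'=t$ be a
top. It suffices to find a neighborhood $W'$ of $x'$ and $j_0$ with
\begin{equation}\label{eq:match}
\psi_{\pi_j(t)}=\psi_{\pi_\infty(t)}\ \text{ on }W'\qquad(j\ge j_0),
\end{equation}
for then $\Psi(y,u)=\psi_{\pi_\infty(t)}(y)$ on
$X\cap(W'\times N_{j_0}(t))$.
\begin{itemize}
\item Let $t=a(r',\sigma,\alpha)$, so $x'\in Hk_{|\sigma|}$. All planks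
involved have stage $r'$. If $r'\ne r$, both sides of \eqref{eq:match} are the
same constant. If $r'=r$, then \eqref{eq:match} reads
$f_{\sigma^{\frown}j}=f_\sigma$, which is Lemma~\ref{lem:bumps}(a).
\item Let $t=z(r',s,\alpha)$, so $x'\in H$. The home plank is
$(r',\emptyset)$, and the planks $\pi_j(t)$ have stage $r'+1$. If $r'+1<r$,
both sides are $1$. If $r'+1=r$, then \eqref{eq:match} reads $f_{s|j}=1$,
which is Lemma~\ref{lem:bumps}(b). If $r'=r$, the left side is $0$ and the
right side is $f_\emptyset=0$. If $r'>r$, both sides are $0$.
\end{itemize}
So $\Psi$ is continuous. It equals $1$ at $(y,u)$ when $u\notin O_r$, and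
$\Psi(x,p)=0$. The function $w(y)(1-\Psi(y,u))$ is $1$ at $(x,p)$ and $0$ off
$W\times O_r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
By Lemma~\ref{lem:tych}, $X$ is a $G$-space. Suppose it embeds equivariantly
in a compact Hausdorff $G$-space. The point $(e,p)$ belongs to $X$, since
$\Gamma_p=H$, and $X\cap(K\times O_1)$ is an open neighborhood of it. By
Lemma~\ref{lem:criterion} there is a $G$-uniform $F$ with $F(e,p)\ne0$ and
$F(y,u)=0$ whenever $u\notin O_1$. The function $\overline F$ of
Lemma~\ref{lem:descent} is continuous on $J$, vanishes on $J\setminus O_1$,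
and satisfies $\overline F(p)=F(e,p)\neq0$. This contradicts
Lemma~\ref{lem:rigid}, so $G$ is not a $V$-group.
\end{proof}

\section{$\sigma$-compact groups}\label{sec:sigma}

If $G=\bigcup_nC_n'$ with $C_n'$ compact and $G\ne L$, then $GC_n'\subset G\ne
L$, so the covering hypothesis of Theorem~\ref{thm:converse} holds in $L$
itself. But $L$ need not be metrizable, and we must pass to a metrizable
quotient in which the image of $G$ is still proper. This is done by the
Kakutani--Kodaira theorem \cite[Theorem~8.7]{HR}: if $L$ is a $\sigma$-compact
locally compact group and $V_n$, $n\in\omega$, are neighborhoods of $e$, then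
there is a compact normal subgroup $N\subset\bigcap_nV_n$ of $L$ such that
$L/N$ is metrizable.

\begin{proof}[Proof of Corollary~\ref{cor:sigma}]
Locally compact groups are $V$-groups, by the theorem of de~Vries or by
Theorem~\ref{thm:thick}. Conversely, let $G=\bigcup_{n\in\omega}C_n'$ be a
$V$-group, with each $C_n'$ compact. For a neighborhood $V$ of $e$, each
$C'_n$ is covered by finitely many sets $xV$, so $G$ is $\omega$-narrow. By
the theorem of Megrelishvili and Scarr, $G$ is locally precompact; let $L$ be
its completion. Let $Q$ be a compact neighborhood of $e$ in $L$. For $y\in L$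
the neighborhood $yQ^{-1}$ of $y$ meets $G$, so $y\in GQ$. Hence
$L=\bigcup_nC_n'Q$ is $\sigma$-compact.

Suppose $G\ne L$ and pick $y\in L\setminus G$. Each $C_n'$ is closed in $L$,
so there is a neighborhood $V_n$ of $e$ with $yV_n\cap C_n'=\emptyset$. Let
$N\subset\bigcap_nV_n$ be a compact normal subgroup with $K=L/N$ metrizable,
let $q\colon L\to K$ be the quotient map, and put $H=q(G)$ and $C_n=q(C_n')$.
Since $yN\cap G=\emptyset$, we have $q(y)\notin H$. The sets $C_n$ are
compact, hence closed, $H=\bigcup_nC_n$, and $HC_n\subset H\ne K$. By
Theorem~\ref{thm:converse}, $G$ is not a $V$-group, a contradiction. So $G=L$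
is locally compact.

A countable group is $\sigma$-compact, so it is a $V$-group if and only if it
is locally compact. A discrete group is locally compact. Conversely, in a
countable locally compact group some point has nonempty interior by the Baire
category theorem, and then all points are open by homogeneity. The group
$\mathbb Q$ is countable and not discrete.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HR}
Hewitt and Ross, \emph{Abstract Harmonic Analysis I}.

\bibitem{TG}
\emph{Topological Groups and Related Structures},
\texttt{https://w.rexresearch1.com/\allowbreak TopologyLibrary/\allowbreak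
TopologicalGroupsRelatedStructuresArhangel.pdf}

\end{thebibliography}
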